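
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Not $k$-edge-connected graphs and partitions\\ with block sizes congruent to $1$ modulo $k$}


\begin{abstract}
Let $\mathrm{NEC}^k_{m}$ be the simplicial complex of graphs on $m$ labeled vertices that are not $k$-edge-connected, and let $\Pi^{1\bmod k}_{m}$ be the poset of partitions of an $m$-set with all block sizes congruent to $1$ modulo $k$. Shareshian and Wachs conjectured that for $m=kn+1$ the bottom nonvanishing homology of $\mathrm{NEC}^k_m$ lies in dimension $\binom{k+1}2n-2$ and is isomorphic, up to a power of the sign character, to the top homology of $\Pi^{1\bmod k}_m$. We show that this fails for every $k\ge 3$. If $\binom{k+1}{2}$ is even, it fails for all $n\ge2$, because a one-dimensional character occurs on the graph side and not on the partition side. If $\binom{k+1}{2}$ is odd, the predicted module is always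 a direct summand, but for $k\ge 5$ and large $n$ it is a proper one. For all $k$ and $n$ the homology in the predicted dimension is nonzero, of dimension at least the predicted one.
\end{abstract}

\section{Introduction}

\subsection{The question}

Write $[m]=\{1,\dots,m\}$. A graph on a vertex set $V$ with $|V|\ge 2$ is \emph{$k$-edge-connected} if it stays connected after the removal of any set of at most $k-1$ edges. Equivalently, for every subset $S$ with $\emptyset\ne S\subsetneq V$, at least $k$ edges join $S$ to $V\setminus S$; these edges are the \emph{cut} given by $S$. A graph with one vertex counts as $k$-edge-connected. The same definitions apply to multigraphs. If a graph is not $k$-edge-connected, neither is any subgraph with the same vertex set. Hence the edge sets of the not $k$-edge-connected graphs on $[m]$ are the faces of a simplicial complex $\mathrm{NEC}^k_m$ on the set of edges of the complete graph $K_m$.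

Let $\Pi_m^{1\bmod k}$ be the poset of partitions of $[m]$ all of whose block sizes are congruent to $1$ modulo $k$, ordered by refinement. If $m=kn+1$, it has a minimum $\hat 0$ (all singletons) and a maximum $\hat 1$ (one block). Its homology means the homology of the order complex of the proper part $\Pi_m^{1\bmod k}\setminus\{\hat0,\hat1\}$. Unless stated otherwise, the homology of simplicial complexes is reduced, with complex coefficients. The symmetric group $\mathfrak S_m$ acts on everything; $\mathrm{sgn}_m$, or $\mathrm{sgn}$, is its sign character.

Throughout, $k,n\ge 1$ and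
\[
m=kn+1,\qquad N=\binom{k+1}{2},\qquad
H_{k,n}=\tilde H_{Nn-2}(\mathrm{NEC}^k_{kn+1}),\qquad
P_{k,n}=\tilde H_{n-2}(\Pi^{1\bmod k}_{kn+1}).
\]

Why should the two objects be related? Take $n$ copies of $K_{k+1}$ and glue them one after the other, each new copy along a single vertex. The resulting graph has $kn+1$ vertices and $Nn$ edges. It is $k$-edge-connected, because every cut splits at least one of the cliques. It stops being so when any edge $xy$ is removed: in the clique containing $xy$, the vertex $x$ is now separated from the others by $k-1$ edges, and this cut extends to the whole graph if every other part of the graph is put on the side of the vertex of this clique at which it hangs. Hence the boundary of the corresponding simplex is a cycle in $\mathrm{NEC}^k_{kn+1}$ of dimension $Nn-2$. On the other hand, contract the cliques one at a time in some order. The sets of vertices identified so far form a partition into blocks of sizes congruent to $1$ modulo $k$, so we obtain a maximal chain of $\Pi^{1\bmod k}_{kn+1}$, that is, a simplex of dimension $n-2$ in the order complex of the proper part. Finally, a transposition of two vertices of $K_{k+1}$ interchanges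 $k-1$ pairs of edges, so it multiplies the orientation of the clique by $(-1)^{k-1}=(-1)^{k+1}$. This suggests the following statement.

\begin{conjecture}[Shareshian and Wachs \cite{SW}]\label{conj}
Let $k,n\ge 1$. Then $\tilde H_i(\mathrm{NEC}^k_{kn+1})=0$ for $i<Nn-2$, $H_{k,n}\neq0$, and, as $\mathfrak S_{kn+1}$-modules,
\[
H_{k,n}\;\cong\; P_{k,n}\otimes \mathrm{sgn}_{kn+1}^{\otimes (k+1)} .
\]
\end{conjecture}

For $k=1$ the statement is well known. For $k=2$, Jonsson proved that the bottom nonvanishing integral homology of $\mathrm{NEC}^2_{2n+1}$ occurs in dimension $3n-2$ and has rank $((2n-1)!!)^2$, and Shareshian and Wachs proved the isomorphism; see \cite{SW}. For $n=1$ the conjecture holds for every $k$. Indeed, in a $k$-edge-connected graph every degree is at least $k$, so on $k+1$ vertices only $K_{k+1}$ qualifies. Thus $\mathrm{NEC}^k_{k+1}$ is the boundary of a simplex with $N$ vertices. Its homology is one-dimensional, in dimension $N-2$, and $\mathfrak S_{k+1}$ acts on it by $\mathrm{sgn}^{\otimes(k+1)}$. The proper part of the poset is empty and $P_{k,1}=\tilde H_{-1}(\emptyset)=\mathbb C$.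

\subsection{Results}

We show that Conjecture~\ref{conj} is false for every $k\ge3$. The parity of $N$ plays a decisive role; $N$ is even exactly when $k\equiv0,3\pmod 4$.

\begin{theorem}[$N$ even]\label{thm:even}
Let $k\equiv 0$ or $3\pmod 4$ and $n\ge2$. Then $\mathrm{sgn}^{\otimes(k+1)}$ occurs in $H_{k,n}$ but not in $P_{k,n}\otimes\mathrm{sgn}^{\otimes(k+1)}$, so these modules are not isomorphic. For $n=2$ even the dimensions differ:
\[
\dim H_{k,2}\ \ge\ \binom{2k+1}{k}\ >\ \binom{2k+1}{k}-1\ =\ \dim P_{k,2}.
\]
\end{theorem}

\begin{theorem}\label{thm:lower}
For all $k,n\ge1$ we have $\dim H_{k,n}\ge\dim P_{k,n}$ and $H_{k,n}\ne0$.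
\end{theorem}

\begin{theorem}[$N$ odd]\label{thm:odd}
If $k\equiv1$ or $2\pmod4$, then $P_{k,n}\otimes\mathrm{sgn}^{\otimes(k+1)}$ is a direct summand of the $\mathfrak S_{kn+1}$-module $H_{k,n}$ for all $n\ge1$.
\end{theorem}

This summand is often proper. In fact, for every $k\ge3$, whatever the parity of $N$, the dimension of $H_{k,n}$ is too large for many $n$:

\begin{theorem}\label{thm:extra}
Let $k\ge3$. Suppose that $\delta_1,\dots,\delta_q\ge1$ $(q\ge1)$ are integers with $(\delta_i+1)\mid(k-1)$ for all $i$ and $\sum_i\delta_i=ks$ for an integer $s$. Then $\dim H_{k,n}\ge\dim P_{k,n}+1$ for all $n\ge q+s$. In particular Conjecture~\ref{conj} fails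
\begin{itemize}
\item for all $n\ge4$ if $k\ge3$ is odd (take $k-2,1,1$);
\item for all $n\ge k-1$ if $k\ge4$ is even (take $k/2$ copies of $k-2$);
\item for all $n\ge3$ if $k\ge4$ and $k\equiv1\pmod3$ (take $k-2,2$).
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor}
For a given $k$, Conjecture~\ref{conj} holds for all $n$ if and only if $k\in\{1,2\}$.
\end{corollary}

\begin{proof}
For $k\le2$ it holds by the results quoted above. For $k\ge3$ it fails for all large $n$ by the first two items of Theorem~\ref{thm:extra}.
\end{proof}

For the smallest counterexample that we exhibit, $k=3$ and $n=2$, we can also decide the vanishing part of the conjecture.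

\begin{proposition}\label{prop:seven}
We have $\tilde H_i(\mathrm{NEC}^3_7)=0$ for $i<10$ and $\dim\tilde H_{10}(\mathrm{NEC}^3_7)\ge35$, while $\dim\tilde H_0(\Pi_7^{1\bmod3})=34$.
\end{proposition}

So in this case the vanishing part is true and the module part is false. We do not settle the vanishing below dimension $Nn-2$ in general. Except where Theorem~\ref{thm:extra} applies, we also do not settle the isomorphism for $k\equiv1\pmod4$, $k\ge5$, $n\in\{2,3\}$, and for $k\equiv2\pmod4$, $k\ge6$, $2\le n\le k-2$.

\subsection{Where the guess breaks}

There are two independent reasons.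

The first is a sign. In the cohomology of the poset, interchanging two independent merges in a maximal chain changes the sign of the class of the chain. On the graph side, interchanging two cliques of $N$ edges each in an oriented graph multiplies it by $(-1)^{N^2}=(-1)^N$. For odd $N$ the signs agree, and this leads to Theorem~\ref{thm:odd}. For even $N$ they do not, and this leads to Theorem~\ref{thm:even}. Section~\ref{sec:seven} shows the phenomenon on seven vertices.

The second is that cliques are not the only building blocks. For $k=3$ the wheel with four spokes has $5$ vertices and $8$ edges. Thus it has two edges for each vertex beyond the first, exactly as $K_4$ does. Three wheels glued at their hubs form a graph on $13=3\cdot4+1$ vertices with $24=6\cdot4$ edges. It represents a nonzero homology class on which all functionals coming from cliques vanish. This leads to Theorem~\ref{thm:extra}.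

\section{Graph homology through cocycles}\label{sec:chains}

For a finite set $V$ with $|V|\ge2$ let $E_V$ be the set of edges of the complete graph on $V$, and let $\Lambda(E_V)$ be the exterior algebra on the complex vector space with basis $E_V$, graded by the number of edges. A monomial $e_1\wedge\dots\wedge e_r$ in distinct edges is a graph with an orientation, that is, an ordering of its edges up to even permutations. We often denote a graph and a monomial representing it by the same letter. Let $\partial$ be the (graded) derivation with $\partial e=1$ for every edge. It deletes the factors one by one with alternating signs, so $(\Lambda(E_V),\partial)$ is the augmented chain complex of the full simplex on $E_V$, with $\Lambda^r$ in dimension $r-1$. It is acyclic, since $\partial(e\wedge g)+e\wedge\partial g=g$ for any fixed edge $e$.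

The graphs that are not $k$-edge-connected span a subcomplex, the augmented chain complex of $\mathrm{NEC}^k$. Let $F(V)$ be the quotient of $\Lambda(E_V)$ by it. The long exact sequence and the acyclicity of $\Lambda(E_V)$ give an equivariant isomorphism
\begin{equation}\label{eq:F}
H_e(F([m]))\cong\tilde H_{e-2}(\mathrm{NEC}^k_m),\qquad\text{so}\qquad H_{k,n}\cong H_{Nn}(F([kn+1])).
\end{equation}
The gain is that in $F(V)$ only $k$-edge-connected graphs are nonzero, and near the bottom degree there are few of them. We call $c\in\Lambda^e(E_V)$ a \emph{cycle in $F(V)$} if $\partial c$ is a combination of not $k$-edge-connected graphs. For example, a graph $G$ is a cycle in $F(V)$ if no $G-e$ ($e\in G$) is $k$-edge-connected.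

\begin{definition}
A \emph{cocycle} of degree $e$ on $V$ is a linear map $\psi:\Lambda^e(E_V)\to\mathbb C$ that vanishes on all not $k$-edge-connected graphs and satisfies $\psi\circ\partial=0$ on $\Lambda^{e+1}(E_V)$.
\end{definition}

A cocycle induces a linear functional on $H_e(F(V))$, and its value on the class of a cycle $c$ is $\psi(c)$. Hence, \emph{if $\psi_1,\dots,\psi_r$ are cocycles of degree $e$ and no nontrivial linear combination of them vanishes on all cycles of a certain family, then $\dim H_e(F(V))\ge r$.} All our lower bounds have this form.

We use two elementary criteria for $k$-edge-connectedness.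

\begin{lemma}\label{lem:glue}
Let $V$ be partitioned into sets $U_i$ such that each induced graph $G[U_i]$ is $k$-edge-connected and the multigraph obtained from $G$ by contracting each $U_i$ to a point is $k$-edge-connected. Then $G$ is $k$-edge-connected.
\end{lemma}

\begin{proof}
If a cut splits some $U_i$, at least $k$ edges of $G[U_i]$ cross it. Otherwise it is a cut of the contracted multigraph, and again at least $k$ edges cross it.
\end{proof}

\begin{lemma}\label{lem:mindeg}
A graph on at least two and at most $2k+1$ vertices with minimum degree at least $k$ is $k$-edge-connected. In particular $K_{k+1}$ is $k$-edge-connected.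
\end{lemma}

\begin{proof}
The smaller side of a cut has size $s$ with $1\le s\le k$. Each of its vertices has at least $k-(s-1)$ neighbors on the other side, so at least $s(k-s+1)=k+(s-1)(k-s)\ge k$ edges cross the cut.
\end{proof}

\section{Seven vertices}\label{sec:seven}

This section treats $k=3$, $n=2$, where $m=7$, $N=6$ and the relevant graphs have $12$ edges. It proves Proposition~\ref{prop:seven} and shows the mechanism of Theorem~\ref{thm:even} by hand.

\paragraph{The partition side.} A proper element of $\Pi_7^{1\bmod3}$ has one block $A$ of size $4$ and three singletons. So the proper part is an antichain of $\binom74=35$ points, and $\dim P_{3,2}=34$. As a module, $P_{3,2}$ is the permutation module on the $4$-subsets minus one copy of the trivial module, so it does not contain the trivial module.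

\paragraph{Cocycles.} For a four-element set $X$ let $\omega_X$ be the product of its six pairs in lexicographic order with respect to some ordering of $X$. Interchanging two elements in the ordering interchanges two couples of pairs, which is an even permutation. So $\omega_X$ does not depend on the ordering.

Let $A\subset[7]$ with $|A|=4$. Contract $A$ to a point $*$; the result lives on the four-element set $A^*=([7]\setminus A)\cup\{*\}$. Sending an edge inside $A$ to itself, and any other edge to its image in $A^*$, defines an algebra map from $\Lambda(E_{[7]})$ to the exterior algebra on the $12$ pairs of $A$ and of $A^*$. It commutes with $\partial$. Let $\psi_A(G)$, for $G$ of degree $12$, be the coefficient of $\omega_A\wedge\omega_{A^*}$ in the image of $G$. Then $\psi_A\circ\partial=0$, since the target has no elements of degree $13$. If $\psi_A(G)\neq0$ for a graph $G$, then $G[A]=K_4$ and the contracted graph is $K_4$, so $G$ is $3$-edge-connected by Lemma~\ref{lem:glue}. Thus $\psi_A$ is a cocycle, and $\sigma\psi_A=\psi_{\sigma A}$ for $\sigma\in\mathfrak S_7$.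

\paragraph{Cycles.} Let $A,B$ be $4$-subsets with $A\cap B=\{w\}$, and let $b_{AB}=\omega_A\wedge\omega_B$, with underlying graph $K_A\cup K_B$. Every edge of this graph has an endpoint different from $w$, whose degree is exactly $3$. So $b_{AB}$ is a cycle in $F([7])$.

\paragraph{Pairing.} If $\psi_C(b_{AB})\ne0$, then $C$ spans a $K_4$ in $K_A\cup K_B$, so $C\in\{A,B\}$. The contraction of $A$ sends $w$ to $*$ and $\omega_A\wedge\omega_B$ to $\omega_A\wedge\omega_{A^*}$, so $\psi_A(b_{AB})=1$. The contraction of $B$ sends $\omega_A\wedge\omega_B$ to $\omega_{B^*}\wedge\omega_B$, which equals $\omega_B\wedge\omega_{B^*}$ \emph{because the factors have even degree $6$}. So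
\begin{equation}\label{eq:seven}
\psi_A(b_{AB})=\psi_B(b_{AB})=1,\qquad \psi_C(b_{AB})=0\quad (C\ne A,B).
\end{equation}

The following lemma, which we state for all $k\ge1$ for later use, turns this into independence.

\begin{lemma}\label{lem:constant}
Let $y$ be a function on the $(k+1)$-subsets of $[2k+1]$ such that $y_A+y_B=0$ whenever $|A\cap B|=1$. Then $y=0$.
\end{lemma}

\begin{proof}
Let $p\in A$ and $p'\notin A$. Put $B=A^c\cup\{p\}$ and $C=(A\setminus\{p\})\cup\{p'\}$. Then $A\cap B=\{p\}$ and $C\cap B=\{p'\}$, so $y_A=-y_B=y_C$. Any two $(k+1)$-subsets are connected by such exchanges, so $y$ is constant. Then $2y_A=y_A+y_B=0$.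
\end{proof}

By \eqref{eq:seven} and Lemma~\ref{lem:constant} with $k=3$, no nontrivial combination of the $35$ cocycles $\psi_A$ vanishes on all $b_{AB}$. Therefore $\dim H_{3,2}\ge35>34$. One also sees the extra character: $\Psi=\sum_A\psi_A$ is $\mathfrak S_7$-invariant and $\Psi(b_{AB})=2\ne0$, so the trivial module $\mathrm{sgn}^{\otimes4}$ occurs in $H_{3,2}$.

\paragraph{Vanishing below.} By Lemma~\ref{lem:mindeg}, a graph on $[7]$ is $3$-edge-connected if and only if its minimum degree is at least $3$. Such a graph $G$ has at least $21/2$, hence at least $11$, edges. If it has $11$ edges, its degree sum is $22$, so one vertex $w$ has degree $4$ and all others have degree $3$. Let $x\neq w$ be a vertex not adjacent to $w$. In $G+wx$ only $w$ and $x$ have degree larger than $3$. Deleting an edge other than $wx$ therefore produces a vertex of degree $2$, and $\partial(G+wx)=\pm G$ in $F([7])$. So $H_e(F([7]))=0$ for $e\le11$, that is, $\tilde H_i(\mathrm{NEC}^3_7)=0$ for $i<10$. This proves Proposition~\ref{prop:seven}. \qed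

\paragraph{The role of the parity.} In the top cohomology of $\Pi^{1\bmod 3}_7$ the classes $[A]$ of the $35$ points satisfy the single relation $\sum_A[A]=0$. The corresponding relation $\sum_A\psi_A=0$ would require the two values in \eqref{eq:seven} to cancel, but $N=6$ is even and they add up. For odd $N$ the interchange of the two factors produces a minus sign, and with the sign normalization of Section~\ref{sec:signs} the relation does hold on the cycles $b_{AB}$; this is the case $n=2$ of the argument in Section~\ref{sec:odd}. For $k=2$, $n=2$, for example, the predicted dimension is $\binom53-1=9$, in agreement with Jonsson's rank $(3!!)^2=9$.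

\medskip
The next three sections set up the same pairing for all $k$ and $n$: trees replace the subsets $A$, and successively glued cliques replace the cycles $b_{AB}$.

\section{Trees and cliques}\label{sec:trees}

\subsection{Trees and their cocycles}

Let $|V|=kn+1$. A \emph{tree on $V$} is a rooted tree with leaf set $V$ in which every internal vertex has exactly $k+1$ children. If it has $n'$ internal vertices, then counting the non-root vertices gives $(k+1)n'=(n'-1)+|V|$, so $n'=n$. We identify each vertex of the tree with the set of leaves below it and call these sets \emph{nodes}; a leaf $x$ is the node $\{x\}$. Any two nodes are nested or disjoint. A tree is a recipe for collapsing $V$ to a point, $k+1$ points at a time.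

A \emph{slot} of $t$ is a pair consisting of an internal node $v$ and a two-element set of children of $v$. There are $Nn$ slots. An edge $xy\in E_V$ determines a slot: take the smallest node $v$ containing $x$ and $y$, and the two (distinct) children of $v$ containing $x$ and $y$. This gives an algebra map
\[
\theta_t:\Lambda(E_V)\to\Lambda(\text{slots of }t),
\]
which commutes with $\partial$, where $\partial$ on the right is the derivation with value $1$ on each slot. Choose an isomorphism $\lambda_t:\Lambda^{Nn}(\text{slots})\to\mathbb C$ that sends some ordered product of all slots to $1$, and put $\psi_t=\lambda_t\circ\theta_t$ on $\Lambda^{Nn}(E_V)$. Only the sign of $\psi_t$ depends on the choice.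

\begin{lemma}\label{lem:cocycle}
Let $G$ be a graph on $V$ with $Nn$ edges. Then $\psi_t(G)\ne0$ if and only if $G$ has exactly one edge in each slot of $t$. In this case $G[L]$ is $k$-edge-connected for every node $L$; in particular, if $|L|\ge2$, every vertex of $L$ has at least $k$ neighbors in $L$. The map $\psi_t$ is a cocycle.
\end{lemma}

\begin{proof}
The image $\theta_t(G)$ is a product of $Nn$ slots, which is nonzero exactly when the slots are distinct. Suppose it is nonzero. At each internal node $v$, contracting the children of $v$ turns $G[v]$ into $K_{k+1}$, which is $k$-edge-connected. So Lemma~\ref{lem:glue}, applied from the leaves upward, shows that every $G[L]$ is $k$-edge-connected. For $L=V$ this says that $\psi_t$ vanishes on not $k$-edge-connected graphs. Finally, for $g\in\Lambda^{Nn+1}(E_V)$ we have $\theta_t(\partial g)=\partial\theta_t(g)=0$, because $\Lambda^{Nn+1}(\text{slots})=0$.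
\end{proof}

\subsection{Clique cycles}

For an ordered $(k+1)$-set $A=(a_0,\dots,a_k)$ let
\[
o_A=\bigwedge_{0\le i<j\le k}a_ia_j\qquad\text{(pairs in lexicographic order)}.
\]
Similarly, if the children of an internal node $v$ are ordered as $(L_0,\dots,L_k)$, let $\omega_v$ be the lexicographic product of the slots $(v,\{L_i,L_j\})$. Interchanging two entries of the ordering interchanges $k-1$ couples of pairs, so it multiplies $o_A$, respectively $\omega_v$, by $(-1)^{k-1}$.

\emph{Clique cycles} on $V$, $|V|=kn+1$, are defined recursively. For $n=1$ they are $\pm o_V$. For $n\ge2$ they are the elements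
\[
\pm\, o_{(u,x_1,\dots,x_k)}\wedge c',
\]
where $D=\{x_1,\dots,x_k\}\subset V$, $u\in V\setminus D$, and $c'$ is a clique cycle on $V\setminus D$. So the underlying graph is obtained from a graph $G'$ on $V\setminus D$ of the same kind by gluing on the clique $K_{D\cup u}$ at the vertex $u$. (We write $D\cup u$ for $D\cup\{u\}$.)

\begin{lemma}\label{lem:cliquecycle}
Clique cycles are cycles in $F(V)$.
\end{lemma}

\begin{proof}
We show by induction on $n$ that $G-e$ is not $k$-edge-connected, where $G$ is the underlying graph and $e\in G$. For $n=1$ an endpoint of $e$ has degree $k-1$ in $K_{k+1}-e$. Let $n\ge2$ and $G=G'\cup K_{D\cup u}$ as above. If $e$ has an endpoint in $D$, this endpoint has degree $k-1$ in $G-e$. If $e\in G'$, then by induction $G'-e$ has a cut with fewer than $k$ edges. Putting $D$ on the side of $u$ extends it to a cut of $G-e$ with the same edges.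
\end{proof}

\subsection{Peeling off a clique}

To evaluate $\psi_t$ on a clique cycle we remove the clique that was glued last. On the tree side this corresponds to the following operation. Let $D\subset V$ with $|D|=k$. We say that $D$ is \emph{attached to $t$ at $L$} if some node of $t$ has as its children the $k$ leaves in $D$ and one more node $L$ (which may be a leaf). This node is then $L\cup D$. Deleting $D$ and replacing $L\cup D$ by $L$ gives a tree $t'$ on $V\setminus D$, and we write $t=t'[L]$. Conversely, for any tree $t'$ on $V\setminus D$ and any node $L$ of $t'$ there is exactly one tree $t'[L]$; see Figure~\ref{fig:attach}.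

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8, every node/.style={inner sep=2pt}]
\node (r) at (1,2) {$V\setminus D$};
\node (L) at (0,1) {$L$};
\node (a4) at (1,1) {$4$};
\node (a5) at (2,1) {$5$};
\node (a1) at (-1,0) {$1$};
\node (a2) at (0,0) {$2$};
\node (a3) at (1,0) {$3$};
\draw (r)--(L) (r)--(a4) (r)--(a5) (L)--(a1) (L)--(a2) (L)--(a3);
\node (R) at (8,2.5) {$V$};
\node (LD) at (7,1.5) {$L\cup D$};
\node (b4) at (8.4,1.5) {$4$};
\node (b5) at (9.4,1.5) {$5$};
\node (M) at (6,0.5) {$L$};
\node (b6) at (7,0.5) {$6$};
\node (b7) at (8,0.5) {$7$};
\node (b1) at (5,-0.5) {$1$};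
\node (b2) at (6,-0.5) {$2$};
\node (b3) at (7,-0.5) {$3$};
\draw (R)--(LD) (R)--(b4) (R)--(b5) (LD)--(M) (LD)--(b6) (LD)--(b7) (M)--(b1) (M)--(b2) (M)--(b3);
\end{tikzpicture}
\caption{The case $k=2$, $V=\{1,\dots,7\}$, $D=\{6,7\}$. Left: a tree $t'$ on $V\setminus D$ with a node $L=\{1,2,3\}$. Right: the tree $t'[L]$ on $V$, to which $D$ is attached at $L$. A new node $L\cup D$ takes the place of $L$, and its children are $L$ and the leaves in $D$.}
\label{fig:attach}
\end{figure}

\begin{lemma}\label{lem:peel}
Let $n\ge2$, let $D=\{x_1,\dots,x_k\}\subset V$ and $u\in V\setminus D$, put $o=o_{(u,x_1,\dots,x_k)}$, and let $G'$ be an oriented graph on $V\setminus D$ with $N(n-1)$ edges. Let $t$ be a tree on $V$.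
\begin{enumerate}
\item[(a)] If $\psi_t(o\wedge G')\neq0$, then $D$ is attached to $t$ at a node $L$ with $u\in L$.
\item[(b)] If $t=t'[L]$ and $u\in L$, then $\psi_t(o\wedge G')=\varepsilon\,\psi_{t'}(G')$, where $\varepsilon=\pm1$ depends on $t$, on $(x_1,\dots,x_k)$ and on the choices of $\lambda_t,\lambda_{t'}$, but not on $u$ and $G'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $G=K_{D\cup u}\cup G'$. Each $x\in D$ has exactly $k$ neighbors in $G$, namely the other elements of $D\cup u$. Let $v$ be a minimal node with $|v\cap(D\cup u)|\ge2$. It contains some $x\in D$, and $x$ has at least $k$ neighbors in $v$ by Lemma~\ref{lem:cocycle}. So $D\cup u\subseteq v$. By minimality each of the $k+1$ children of $v$ contains at most one, hence exactly one, of the $k+1$ elements of $D\cup u$. If the child containing $x\in D$ were internal, $x$ would have a neighbor inside this child by Lemma~\ref{lem:cocycle}, but all neighbors of $x$ lie in other children. So the elements of $D$ are leaf children of $v$, and $u$ lies in the remaining child.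

(b) Let $v=L\cup D$. For every $u\in L$ the element $\theta_t(o)$ is the lexicographic product of the slots at $v$ with the children ordered as $(L,x_1,\dots,x_k)$. It does not depend on $u$. An edge inside $V\setminus D$ never uses a slot at $v$, because if both endpoints lie in $L\cup D$, they lie in $L$. The internal nodes of $t$ other than $v$ correspond to the internal nodes $w$ of $t'$ ($w$ becomes $w\cup D$ if $w\supsetneq L$ and stays $w$ otherwise), their children correspond accordingly, and for edges inside $V\setminus D$ this correspondence of slots carries $\theta_{t'}$ to $\theta_t$. Comparing the orientations $\lambda_t$ and $\lambda_{t'}$ gives $\varepsilon$.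
\end{proof}

\section{A canonical sign}\label{sec:signs}

To compare with representations we need $\psi_t$ with a sign that depends on as few choices as possible. Let $V=[m]$. Give $t$ a planar structure, that is, an ordering of the children of every internal node, and choose an ordering $v_1,\dots,v_n$ of its internal nodes. Normalize $\lambda_t$ by $\lambda_t(\omega_{v_1}\wedge\dots\wedge\omega_{v_n})=1$ and put
\[
\hat\psi_t=\epsilon\,\psi_t,
\]
where $\epsilon=1$ if $k$ is odd. If $k$ is even, $\epsilon$ is the sign of the permutation of $[m]$ given by the \emph{leaf word}, the sequence of leaves read from left to right.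

\begin{lemma}\label{lem:signs}
\begin{enumerate}
\item[(a)] For a fixed ordering of the internal nodes, $\hat\psi_t$ does not depend on the planar structure.
\item[(b)] Interchanging two consecutive nodes in the ordering $v_1,\dots,v_n$ multiplies $\hat\psi_t$ by $(-1)^N$.
\item[(c)] For $\sigma\in\mathfrak S_m$, acting by $(\sigma\psi)(G)=\psi(\sigma^{-1}G)$, we have $\sigma\hat\psi_t=\mathrm{sgn}(\sigma)^{k+1}\,\hat\psi_{\sigma t}$, where the internal nodes of $\sigma t$ are ordered as $\sigma v_1,\dots,\sigma v_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Interchange two adjacent children of an internal node $v$. This multiplies $\omega_v$, hence $\lambda_t$, by $(-1)^{k-1}$. If $k$ is odd, nothing changes. If $k$ is even, all nodes have odd size, since sizes of nodes are congruent to $1$ modulo $k$. So two adjacent subwords of odd length are interchanged in the leaf word, and $\epsilon$ changes sign as well.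

(b) The two factors have degree $N$, and $(-1)^{N^2}=(-1)^N$.

(c) Transport the planar structure by $\sigma$. Then $\sigma\psi_t=\psi_{\sigma t}$, and the leaf word is composed with $\sigma$. So for even $k$ the sign $\epsilon$ is multiplied by $\mathrm{sgn}(\sigma)=\mathrm{sgn}(\sigma)^{k+1}$, and for odd $k$ we have $\mathrm{sgn}(\sigma)^{k+1}=1$.
\end{proof}

\section{The partition poset}\label{sec:poset}

\subsection{Chains are trees}

If a block of a partition in $\Pi^{1\bmod k}_{kn+1}$ is a union of $r$ blocks of a finer one, then counting elements modulo $k$ gives $r\equiv1\pmod k$, so $r=1$ or $r\ge k+1$. Conversely, merging any $k+1$ blocks of a partition in $\Pi^{1\bmod k}_{kn+1}$ gives a partition in $\Pi^{1\bmod k}_{kn+1}$. Hence a covering merges exactly $k+1$ blocks into one, and all maximal chains $\hat0<\pi_1<\dots<\pi_{n-1}<\hat1$ have $n$ steps. The blocks created along the chain are the internal nodes of a tree $t$ on $[kn+1]$. So maximal chains correspond to pairs consisting of a tree and a \emph{linear extension}, an ordering $v_1,\dots,v_n$ of the internal nodes in which descendants come before ancestors.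

The space $P_{k,n}$ is dual to the cohomology $P^{k,n}:=\tilde H^{n-2}(\Pi^{1\bmod k}_{kn+1})$. This is the top cohomology, so it is spanned by the classes $[C]$ of the maximal chains, subject only to the relations that coboundaries vanish. The coboundary of a chain $C'$ that misses exactly one rank is, up to a global sign, the sum of all maximal chains containing it. So the relations are $\sum_x[C'\cup x]=0$; for $n=2$ this includes $C'=\emptyset$, and for $n=1$ there are no relations and $P^{k,1}=\mathbb C$. The two steps of the chain around the missing rank either create two disjoint blocks or create one block from $2k+1$ blocks. So there are two kinds of relations: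
\begin{itemize}
\item[(R1)] $[C]=-[C^*]$, where $C$ and $C^*$ have the same tree and their linear extensions differ by the interchange of two consecutive non-nested nodes;
\item[(R2)] if $2k+1$ blocks, called \emph{items}, are merged into one in two steps, the sum of the classes of the $\binom{2k+1}{k+1}$ chains, one for each $(k+1)$-subset $B$ of the items that is merged first, is $0$.
\end{itemize}

Any two linear extensions are connected by interchanges of consecutive non-nested nodes: move the first node of the second extension to the front of the first one, which is possible because the nodes before it are not nested with it, and continue. So by (R1) the class $[C]$ depends, up to sign, only on the tree; we write $\pm[t]$. If $c$ is an internal child of $v$, there is a linear extension with $c$ immediately before $v$: list the other internal nodes strictly below $v$, then $c$, then $v$, then the rest, with descendants before ancestors in each part. So (R2) can be applied with the $k+1$ children of $c$ and the $k$ other children of $v$ as items.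

\subsection{The trivial module does not occur}

\begin{lemma}\label{lem:trivial}
For $n\ge2$ the trivial module does not occur in $P_{k,n}$.
\end{lemma}

\begin{proof}
It suffices to show that the coinvariants of $P^{k,n}$ vanish, that is, that every $[C]$ becomes $0$ when $[C]$ and $[\sigma C]$ are identified for all $C$ and all $\sigma\in\mathfrak S_m$. Let $t$ be a tree, $u_1$ an internal node of maximal depth, and $v$ its parent, which exists as $n\ge2$. By maximality, all internal children $u_1,\dots,u_r$ of $v$ have only leaf children. By (R1) it is enough to treat one linear extension of $t$.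

If $r\ge2$, let $C$ be a chain for $t$ whose linear extension starts with $u_1,u_2$. A permutation that exchanges the leaves of $u_1$ with those of $u_2$ and fixes all other elements preserves every other internal node. So it maps $C$ to $C^*$, which merges $u_2$ first and then $u_1$. In the coinvariants $[C]=[C^*]$, while $[C]=-[C^*]$ by (R1). Hence $[C]=0$.

If $r=1$, let the linear extension of $C$ start with $u_1,v$. Apply (R2) with the $2k+1$ elements of $v$ as items. All terms of the relation lie in one orbit of the symmetric group of $v$, so $\binom{2k+1}{k+1}[C]=0$ in the coinvariants.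
\end{proof}

\subsection{A spanning set}

Let $V$ be totally ordered, $|V|=kn+1$. The \emph{last child} of an internal node is the child with the largest minimum. Let $\mathcal B(V)$ be the set of trees on $V$ in which the last child of every internal node is a leaf. It is not empty: start with the $k+1$ smallest elements as the lowest internal node, and let each further internal node have as its children the previous one and the next $k$ elements.

\begin{lemma}\label{lem:span}
The classes $[t]$ with $t\in\mathcal B([kn+1])$ span $P^{k,n}$. Hence $\dim P_{k,n}\le|\mathcal B([kn+1])|$.
\end{lemma}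

\begin{proof}
Suppose that the last child $c$ of an internal node $v$ of $t$ is internal. Apply (R2) to the children of $c$ and the other children of $v$. It expresses $[t]$ as a signed sum of classes $[t_B]$, where $B$ is a set of $k+1$ items different from the set of children of $c$, and $t_B$ arises from $t$ by replacing the node $c$ by $\bar B=\bigcup B$ and keeping all other nodes. Since $B$ contains a child of $v$ other than $c$, and $c$ is last, $\min\bar B<\min c$. So the positive integer $\sum_{w\text{ internal}}\min w$ is smaller for each $t_B$ than for $t$, and the process terminates with trees in $\mathcal B([kn+1])$.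
\end{proof}

\section{\texorpdfstring{Even $N$}{Even N}: an extra character}\label{sec:even}

\begin{proof}[Proof of Theorem~\ref{thm:even}]
Let $N$ be even and $n\ge2$. By Lemma~\ref{lem:signs}(a) and (b) the cocycle $\hat\psi_t$ depends only on $t$; this is where the parity enters. Put
\[
\Psi=\sum_t\hat\psi_t,
\]
the sum over all trees on $[m]$. By Lemma~\ref{lem:signs}(c), $\sigma\Psi=\mathrm{sgn}(\sigma)^{k+1}\Psi$. So $\Psi$ spans a copy of $\mathrm{sgn}^{\otimes(k+1)}$ in the dual of $H_{k,n}$, provided that it does not vanish on $H_{k,n}$. We evaluate it on $n$ cliques with a common vertex.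

Let $[m]=\{w\}\sqcup D_1\sqcup\dots\sqcup D_n$ with $|D_i|=k$. Fix an order on each $D_i$, let $A_i=(w,D_i)$, and let $b=o_{A_1}\wedge\dots\wedge o_{A_n}$, a clique cycle. Suppose $\psi_t(b)\neq0$. Up to sign we can move any factor $o_{A_i}$ to the front, so Lemma~\ref{lem:peel}(a) with $u=w$ shows that each $D_i$ is attached to $t$ at a node $L_i\ni w$. The node $L_i\cup D_i$ determines $L_i$, its child containing $w$, and hence $D_i$. So the nodes $L_i\cup D_i$ are $n$ distinct internal nodes, hence all of them. As they all contain $w$, they form a chain, and there is $\pi\in\mathfrak S_n$ with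
\[
L_{\pi_1}\cup D_{\pi_1}\supset L_{\pi_2}\cup D_{\pi_2}\supset\dots\supset L_{\pi_n}\cup D_{\pi_n}=\{w\}\cup D_{\pi_n}.
\]
This determines $t$; call it $t_\pi$. Conversely, consider $t_\pi$ for any $\pi$. At each internal node $L_i\cup D_i$ order the children by taking $L_i$ first and then $D_i$ in its fixed order. Then $\theta_{t_\pi}(o_{A_i})=\omega_{L_i\cup D_i}$. Since these factors have even degree they commute, and $\psi_{t_\pi}(b)=1$. The leaf word of $t_\pi$ is $w\,D_{\pi_n}\cdots D_{\pi_1}$. If $k$ is even, permuting the subwords $D_i$ of even length does not change its sign. So in all cases $\hat\psi_{t_\pi}(b)$ is the same sign for all $\pi$, and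
\[
\Psi(b)=\pm\, n!\neq0 .
\]

Hence $\mathrm{sgn}^{\otimes(k+1)}$ occurs in $H_{k,n}$. If it occurred in $P_{k,n}\otimes\mathrm{sgn}^{\otimes(k+1)}$, the trivial module would occur in $P_{k,n}$, contrary to Lemma~\ref{lem:trivial}.

Now let $n=2$. Trees on $[2k+1]$ correspond to $(k+1)$-subsets $A$, the lower internal node; write $\hat\psi_A$. For $|A\cap B|=1$ let $b_{AB}$ be the clique cycle $b$ above with $\{w\}=A\cap B$, $D_1=A\setminus\{w\}$, $D_2=B\setminus\{w\}$. We have just seen that $\hat\psi_A(b_{AB})=\hat\psi_B(b_{AB})=\pm1$ and that all other $\hat\psi_C$ vanish on $b_{AB}$. So if $\sum_Ay_A\hat\psi_A$ vanishes on all $b_{AB}$, then $y_A+y_B=0$ whenever $|A\cap B|=1$, and $y=0$ by Lemma~\ref{lem:constant}. Hence $\dim H_{k,2}\ge\binom{2k+1}{k+1}=\binom{2k+1}k$. The proper part of $\Pi^{1\bmod k}_{2k+1}$ is an antichain of $\binom{2k+1}{k+1}$ points, so $\dim P_{k,2}=\binom{2k+1}{k}-1$.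
\end{proof}

\section{Independence of the tree cocycles}\label{sec:indep}

We return to arbitrary $k$ and $n$ and prove Theorem~\ref{thm:lower}. The trees in $\mathcal B(V)$ give enough classes to span the poset side (Lemma~\ref{lem:span}). We show that on the graph side their cocycles are linearly independent.

\begin{proposition}\label{prop:indep}
Let $|V|=kn+1$ with $V$ totally ordered. If $x:\mathcal B(V)\to\mathbb C$ satisfies
\[
\sum_{t\in\mathcal B(V)}x_t\,\psi_t(c)=0\qquad\text{for all clique cycles } c \text{ on } V,
\]
then $x=0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:lower} from Proposition~\ref{prop:indep}]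
By Lemmas~\ref{lem:cocycle} and \ref{lem:cliquecycle}, Proposition~\ref{prop:indep} and \eqref{eq:F}, the $\psi_t$, $t\in\mathcal B([kn+1])$, are linearly independent functionals on $H_{k,n}$. So $\dim H_{k,n}\ge|\mathcal B([kn+1])|\ge\dim P_{k,n}$ by Lemma~\ref{lem:span}, and $H_{k,n}\ne0$ because $\mathcal B([kn+1])\neq\emptyset$.
\end{proof}

The proof of the proposition peels off a clique on $D\cup u$ and uses induction. Two difficulties arise. First, the tree $t'$ left over from $t=t'[L]\in\mathcal B(V)$ must lie in $\mathcal B(V\setminus D)$. Second, by Lemma~\ref{lem:peel} a clique glued at $u$ sees the \emph{sum}, with signs, over all nodes $L\ni u$ of the coefficients of $t'[L]$. So for each $t'$ we obtain one equation per leaf $u$, but there is one unknown per node $L$, and there are more nodes than leaves. Both difficulties disappear if $D$ is chosen extremal.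

\begin{proof}[Proof of Proposition~\ref{prop:indep}]
The statement does not depend on the signs of the $\psi_t$. We use induction on $n$. For $n=1$ there is one tree, and $\psi_t(o_V)=\pm1$. Let $n\ge2$ and suppose that $S=\{t\in\mathcal B(V):x_t\ne0\}$ is not empty.

Every tree has an internal node all of whose children are leaves, and any $k$ of these leaves form an attached set. So we can choose a pair $(t_0,D)$ with $t_0\in S$ and $D$ attached to $t_0$ such that $\min D$ is maximal among all such pairs. Let $S_D$ be the set of $t\in S$ to which $D$ is attached.

\smallskip
\emph{Claim 1. If $t=t'[L]\in S_D$, then $t'\in\mathcal B(V\setminus D)$.} Otherwise $t'$ has an internal node $w$ whose last child $c$ is internal. If $L$ is contained in no child of $w$, then $L\supseteq w$ or $L\cap w=\emptyset$. In both cases $w$ is a node of $t$ with the same children, contradicting $t\in\mathcal B(V)$. So $L\subseteq g$ for a child $g$ of $w$, and in $t$ this child is replaced by $g\cup D$, whose minimum is at most $\min g$. If $g\neq c$, then $c$ is still the last child in $t$, again a contradiction. So $g=c$. The child $c\cup D$ is internal, hence it is not last in $t$,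 and another child $h$ has $\min h>\min(c\cup D)$. But $\min h<\min c$, since $c$ was last in $t'$. Therefore
\[
\min D<\min c\le\min L.
\]
If $L=\{u\}$ is a leaf, then $D\cup u$ consists of the $k+1$ leaf children of one node of $t$, and $(D\cup u)\setminus\{\min D\}$ is an attached set with larger minimum. If $L$ is internal, it contains an internal node with only leaf children, and any $k$ of these leaves form a set attached to $t$ with minimum at least $\min L>\min D$. Both contradict the choice of $D$.

\smallskip
\emph{Claim 2. If $t'\in\mathcal B(V\setminus D)$ and the leaf $\ell$ is the last child of an internal node of $t'$, then $t'[\{\ell\}]\notin S$.} Suppose that $t'[\{\ell\}]\in S\subseteq\mathcal B(V)$. In this tree $\ell$ is replaced by the internal child $D\cup\ell$, which is therefore not last, so some sibling has minimum greater than $\min(D\cup\ell)$. The siblings have minimum less than $\ell$, since $\ell$ was last in $t'$. So $\min D<\ell$. Then $(D\cup\ell)\setminus\{\min D\}$ is attached to $t'[\{\ell\}]$ and has larger minimum than $D$, a contradiction.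

\smallskip
Let $D=\{x_1,\dots,x_k\}$. For $t'\in\mathcal B(V\setminus D)$ and a node $L$ of $t'$ put $y(t',L)=\varepsilon\, x_{t'[L]}$ if $t'[L]\in S$, with $\varepsilon$ from Lemma~\ref{lem:peel}(b) for $t=t'[L]$, and $y(t',L)=0$ otherwise. Let $u\in V\setminus D$ and let $c'$ be a clique cycle on $V\setminus D$. By Lemma~\ref{lem:peel} and Claim 1,
\[
0=\sum_{t\in S}x_t\,\psi_t\bigl(o_{(u,x_1,\dots,x_k)}\wedge c'\bigr)
=\sum_{t'\in\mathcal B(V\setminus D)}\Bigl(\sum_{L\ni u}y(t',L)\Bigr)\psi_{t'}(c').
\]
It is essential here that $\varepsilon$ does not depend on $u$. By induction,
\begin{equation}\label{eq:system}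
\sum_{L\ni u}y(t',L)=0\qquad\text{for all } t'\in\mathcal B(V\setminus D)\text{ and } u\in V\setminus D .
\end{equation}
Fix $t'$. For an internal node $v$ of $t'$ let $u=\ell$ be its last child, a leaf. The nodes containing $\ell$ are $\{\ell\}$ and the internal nodes $M\supseteq v$, and $y(t',\{\ell\})=0$ by Claim~2. So \eqref{eq:system} reads $\sum_{M\supseteq v}y(t',M)=0$. Going down from the root, we obtain $y(t',v)=0$ for every internal node $v$. Now \eqref{eq:system} for an arbitrary leaf $u$ gives $y(t',\{u\})=0$. So all $y(t',L)$ vanish. Together with Claim 1 this says $S_D=\emptyset$, contradicting $t_0\in S_D$.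
\end{proof}

\section{\texorpdfstring{Odd $N$}{Odd N}: the predicted module is a summand}\label{sec:odd}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
Let $N$ be odd. For a maximal chain $C$ of $\Pi^{1\bmod k}_{kn+1}$ with tree $t$ and linear extension $v_1,\dots,v_n$ let $\Theta(C)=\hat\psi_t$, defined with the ordering $v_1,\dots,v_n$. By Lemma~\ref{lem:signs}(c),
\begin{equation}\label{eq:equiv}
\sigma\Theta(C)=\mathrm{sgn}(\sigma)^{k+1}\,\Theta(\sigma C).
\end{equation}
Let $\mathcal K\subseteq H_{k,n}$ be the span of the classes of clique cycles, an $\mathfrak S_m$-submodule. We regard $\Theta(C)$ as an element of the dual $\mathcal K^*$ and show that $\Theta$ respects the relations (R1) and (R2).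

\emph{Relation \textup{(R1)}.} The chains $C$ and $C^*$ have the same tree, and two consecutive nodes are interchanged. By Lemma~\ref{lem:signs}(b) and since $N$ is odd, $\Theta(C^*)=-\Theta(C)$.

\emph{Relation \textup{(R2)}.} Let $Y$ be the node that is the union of the $2k+1$ items. For a $(k+1)$-set $B$ of items let $C_B$ be the chain in which $\bar B=\bigcup B$ is created immediately before $Y$, and $t_B$ its tree. The children of $Y$ in $t_B$ are $\bar B$ and the $k$ items not in $B$; all nodes other than $\bar B$ are common to all $t_B$, and they appear in the same places of the linear extensions. We must show that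
\begin{equation}\label{eq:R2}
\sum_B\Theta(C_B)(c)=0\qquad\text{for every clique cycle } c .
\end{equation}
The idea is that a clique cycle on which some term is nonzero looks, after contraction of the items, like two cliques with a common vertex. Exactly two terms survive, and they cancel as described at the end of Section~\ref{sec:seven}.

Let $G$ be the graph of $c$. In the recursive construction the clique on $D\cup u$ is glued to the rest only at the vertex $u$. So the vertices of a simple cycle of $G$ all lie in one of the cliques; in particular \emph{any two vertices of a simple cycle of $G$ are adjacent}.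

Suppose $\psi_{t_B}(G)\ne0$ for some $B$. The slots at $\bar B$ and at $Y$ show that any two items in $B$ are joined by exactly one edge of $G$, that any two items outside $B$ are joined by exactly one edge, and that each item $a\notin B$ is joined to $\bar B$ by exactly one edge. Let $b(a)\in B$ be the item to which this last edge goes. We claim that $b(a)$ does not depend on $a$. Suppose $b(a)\neq b(a')$. Let $z\in b(a)$ be the endpoint in $\bar B$ of the edge joining $a$ to $\bar B$, and let $xz'$ with $x\in a'$, $z'\in b(a')$ be the edge joining $a'$ to $\bar B$. By Lemma~\ref{lem:cocycle} the induced graphs on $a$, $a'$ and $\bar B$ are connected. So these two edges and the edge between $a$ and $a'$ can be completed by paths inside the disjoint sets $a$, $a'$, $\bar B$ to a simple cycle of $G$. It contains $x$ and $z$, so $xz\in G$. Since $z\ne z'$, there are two edges from $a'$ to $\bar B$, a contradiction.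

Let $b$ be the common value of $b(a)$, and put $B'=\{\text{items not in }B\}\cup\{b\}$. If we contract the items, $G[Y]$ becomes the union of two complete graphs on $B$ and $B'$ with the common vertex $b$, without multiple edges. If $\psi_{t_{B''}}(G)\ne0$, then $B''$ is a set of $k+1$ pairwise adjacent vertices in this quotient, so $B''\in\{B,B'\}$. Conversely, $G$ has exactly one edge in each slot of $t_{B'}$. At $\bar B'=\bigcup B'$ this holds because $B'$ is complete in the quotient. At $Y$ it holds because the items in $B\setminus\{b\}$ are pairwise joined by one edge, and each of them is joined to $\bar B'$ only by its edge to $b$. At the other nodes the slots are the same as for $t_B$. So exactly two terms of \eqref{eq:R2} are nonzero. It remains to compare their signs.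

Number the items such that $b=c_0$, $B=\{c_0,\dots,c_k\}$, $B'=\{c_0,c_{k+1},\dots,c_{2k}\}$. By Lemma~\ref{lem:signs}(a) we may choose the planar structures
\[
\begin{array}{lll}
t_B: & \bar B=(c_0,c_1,\dots,c_k), & Y=(\bar B,c_{k+1},\dots,c_{2k});\\[2pt]
t_{B'}: & \bar B'=(c_0,c_{k+1},\dots,c_{2k}),\quad & Y=(\bar B',c_1,\dots,c_k),
\end{array}
\]
and equal orders at all other nodes. Let $g_1$ and $g_2$ be the lexicographic products of the $N$ edges of $G$ between items of $B$, respectively of $B'$, in these orders, and let $R$ be a product of the remaining edges. Changing the sign of the monomial $G$ if necessary, we may assume that $G=g_1\wedge g_2\wedge R$. The edges in $R$ use only slots at nodes different from $\bar B,\bar B',Y$, so $\theta_{t_B}(R)=\theta_{t_{B'}}(R)=\mu\,\Omega$, where $\Omega$ is the product of the $\omega_v$ over these nodes in the given order, and $\mu=\pm1$. In $t_B$ the edges of $g_1$ use the slots at $\bar B$, and those of $g_2$ use the slots at $Y$, where the child $\bar B\supseteq c_0$ takes the place of $c_0$. In $t_{B'}$ the roles are exchanged. Hence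
\[
\theta_{t_B}(g_1\wedge g_2)=\omega_{\bar B}\wedge\omega_Y,\qquad
\theta_{t_{B'}}(g_1\wedge g_2)=\omega_Y\wedge\omega_{\bar B'}=(-1)^{N^2}\,\omega_{\bar B'}\wedge\omega_Y=-\,\omega_{\bar B'}\wedge\omega_Y .
\]
The products $\omega_{\bar B}\wedge\omega_Y$ and $\omega_{\bar B'}\wedge\omega_Y$ have even degree $2N$, so they can be moved to their place in the ordering without a sign. Thus $\psi_{t_B}(G)=\mu$ and $\psi_{t_{B'}}(G)=-\mu$. Finally we compare the signs $\epsilon$. They are $1$ for odd $k$. For even $k$ the leaf words differ by the interchange of the adjacent subwords belonging to $c_1,\dots,c_k$ and to $c_{k+1},\dots,c_{2k}$. Each of the two subwords consists of the words of $k$ items. Since each item has odd size and $k$ is even, it has even length, and the sign does not change. Hence $\hat\psi_{t_B}(G)+\hat\psi_{t_{B'}}(G)=0$, which proves \eqref{eq:R2}.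

\emph{Conclusion.} By (R1), (R2) and \eqref{eq:equiv}, $\Theta$ induces an $\mathfrak S_m$-equivariant map
\[
P^{k,n}\otimes\mathrm{sgn}^{\otimes(k+1)}\to\mathcal K^* .
\]
Its image contains, up to sign, the restrictions to $\mathcal K$ of all $\psi_t$, so by Proposition~\ref{prop:indep} and Lemma~\ref{lem:span} its dimension is at least $|\mathcal B([kn+1])|\ge\dim P_{k,n}=\dim P^{k,n}$. So the map is injective. Dualizing, $P_{k,n}\otimes\mathrm{sgn}^{\otimes(k+1)}$ is a quotient of $\mathcal K\subseteq H_{k,n}$. As complex representations of $\mathfrak S_m$ are semisimple, it is a direct summand of $H_{k,n}$.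
\end{proof}

\section{Classes not coming from cliques}\label{sec:extra}

We now construct the additional classes of Theorem~\ref{thm:extra}. The strategy is to find small graphs that have the same ratio of edges to vertices beyond the first as $K_{k+1}$, are detected by a cocycle, and contain no $K_{k+1}$, and then to glue them at a vertex.

\subsection{The wheel}

Let $k=3$ and $V=\{w,a,a',b,b'\}$. By Lemma~\ref{lem:mindeg} a graph on $V$ is $3$-edge-connected if and only if its complement has maximum degree at most $1$. So $3$-edge-connected graphs correspond to matchings, and cocycles can be built from \emph{cycles} in the complex of matchings. The six two-edge matchings between $\{a,a'\}$ and $\{b,b',w\}$, viewed as edges of a graph whose vertices are the six pairs $\{a,a'\}\times\{b,b',w\}$, form a hexagon, in which consecutive matchings share a pair. Let $z\in\Lambda^2(E_V)$ be the corresponding cycle. For $G\in\Lambda^8(E_V)$ let $\varphi(G)$ be the coefficient of the top form in $G\wedge z$. Then $\varphi\circ\partial=0$ because $\partial z=0$ (the general argument is given below), and $\varphi$ is a cocycle. It is nonzero on the complement of $\{ab,a'b'\}$, which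 is the wheel with hub $w$ and rim $a,a',b,b'$. The wheel contains no $K_4$, and every vertex except the hub has degree exactly $3$. One wheel has $5\not\equiv1\pmod3$ vertices. But three wheels with a common hub have $13=3\cdot4+1$ vertices and $24=Nn$ edges, with $n=4$.

\subsection{The general block}

Let $k\ge3$, let $\delta\ge1$ with $(\delta+1)\mid(k-1)$, and put
\[
p=1+\frac{k-1}{\delta+1},\qquad\text{so that}\qquad (\delta+1)p=k+\delta,\qquad \delta\le k-2 .
\]
The wheel is the case $k=3$, $\delta=1$, $p=2$. On $k+\delta+1\le 2k+1$ vertices, a graph is $k$-edge-connected as soon as its complement has maximum degree at most $\delta$. So we look for a cycle $z$ consisting of graphs of maximum degree at most $\delta$ such that, in some of these graphs, all vertices but one have degree exactly $\delta$.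

Let $V=P_1\sqcup\dots\sqcup P_\delta\sqcup Q$ with $|P_j|=p$ and $|Q|=p+1$, so $|V|=(\delta+1)p+1=k+\delta+1$. For $1\le j\le\delta$ put
\[
\gamma_j=\delta-j+1,\qquad Q_j=P_{j+1}\cup\dots\cup P_\delta\cup Q,\qquad |Q_j|=\gamma_jp+1 .
\]
Let $r=\gamma_jp$, let $\tau:[r]\to P_j$ take each value $\gamma_j$ times, enumerate $Q_j=\{q_1,\dots,q_{r+1}\}$, and write $e_{xy}$ for the edge $xy$. Define
\[
z_j=\sum_{f\in\mathfrak S_{r+1}}\mathrm{sgn}(f)\;e_{\tau(1)q_{f(1)}}\wedge\dots\wedge e_{\tau(r)q_{f(r)}} .
\]

We have $\partial z_j=0$: when the $i$-th factor is removed, the terms for $f$ and $f\circ(i\;\;r{+}1)$ become equal up to opposite signs and cancel. The graphs in $z_j$ are exactly the bipartite graphs between $P_j$ and $Q_j$ in which every vertex of $P_j$ has degree $\gamma_j$, one vertex of $Q_j$ has degree $0$ and all others have degree $1$. Such a graph arises from $(\gamma_j!)^p$ permutations $f$, which differ by permutations of positions with the same value of $\tau$. Such a permutation of positions changes $\mathrm{sgn}(f)$ and the wedge product by the same sign, so the coefficient of the graph is $\pm(\gamma_j!)^p\ne0$.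

The sets of edges between $P_j$ and $Q_j$, $1\le j\le\delta$, are pairwise disjoint. Let $z=z_1\wedge\dots\wedge z_\delta$. Then $\partial z=0$. By a graph of $z$, or of $z_j$, we mean a graph that occurs with nonzero coefficient. A vertex of $P_j$ lies in $Q_1,\dots,Q_{j-1}$, so its degree in a graph of $z$ is at most $(j-1)+\gamma_j=\delta$. A vertex of $Q$ has degree at most $\delta$ too. The number of edges of a graph of $z$ is $\sum_j\gamma_jp=\frac{p\,\delta(\delta+1)}2=\frac{\delta(k+\delta)}2$. Let
\[
e_0=\binom{k+\delta+1}2-\frac{\delta(k+\delta)}2=\frac{(k+1)(k+\delta)}2,
\]
and for $G\in\Lambda^{e_0}(E_V)$ let $\varphi(G)$ be the coefficient of the top form (the product of all edges in a fixed order) in $G\wedge z$.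

\begin{lemma}\label{lem:block}
\begin{enumerate}
\item[(a)] $\varphi$ is a cocycle on $V$.
\item[(b)] Let $w\in Q$. There is a graph $G_0$ on $V$ with $e_0$ edges such that $\varphi(G_0)\neq0$, every vertex other than $w$ has degree exactly $k$ in $G_0$, and $G_0$ contains no $K_{k+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $g\in\Lambda^{e_0+1}(E_V)$ we have $g\wedge z=0$ for reasons of degree, so $0=\partial(g\wedge z)=\partial g\wedge z\pm g\wedge\partial z=\partial g\wedge z$. Hence $\varphi\circ\partial=0$. If $\varphi(G)\neq0$ for a graph $G$, the complement of $G$ is a graph of $z$ and has maximum degree at most $\delta$. So $G$ has minimum degree at least $(k+\delta)-\delta=k$ and is $k$-edge-connected by Lemma~\ref{lem:mindeg}.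

(b) Note that $w\in Q_j$ for all $j$. For each $j$ choose a graph of $z_j$ in which the vertex of $Q_j$ of degree $0$ is $w$, let $J$ be their union, and let $G_0$ be the complement of $J$. In $J$ the vertex $w$ is isolated, and every other vertex has degree exactly $\delta$; so in $G_0$ every vertex other than $w$ has degree exactly $k$. As $J$ decomposes uniquely into its parts between $P_j$ and $Q_j$, its coefficient in $z$ is, up to sign, the product of the nonzero coefficients of the parts, and $\varphi(G_0)\ne0$.

A clique of $G_0$ is an independent set of $J$. Let $I$ be an independent set of $J-w$, a $\delta$-regular graph on $k+\delta$ vertices. The $\delta|I|$ edges leaving $I$ end in the $k+\delta-|I|$ other vertices, so $\delta|I|\le\delta(k+\delta-|I|)$ and $|I|\le\frac{k+\delta}2$. So a clique of $G_0$ has at most $\frac{k+\delta}2+1\le\frac{2k-2}{2}+1=k$ vertices.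
\end{proof}

\begin{remark}
As $0<\delta<k$, the number $k+\delta+1$ of vertices of a single block is never congruent to $1$ modulo $k$. This is why several blocks are needed; the condition $\sum_i\delta_i=ks$ makes their bouquet have the right size. For $k=2$ there is no admissible $\delta$.
\end{remark}

\subsection{Bouquets}

\begin{proof}[Proof of Theorem~\ref{thm:extra}]
Let $n=q+s+r$ with $r\ge0$, and put $\ell=q+r$. Let $V_1,\dots,V_\ell$ be sets any two of which meet exactly in one common vertex $w$. For $i\le q$ let $|V_i|=k+\delta_i+1$, and let $G_i$ and $\varphi_i$ be the graph (with some orientation) and the cocycle of Lemma~\ref{lem:block} with parameter $\delta_i$ and special vertex $w$, of degree $e_i=\frac{(k+1)(k+\delta_i)}2$. For $q<i\le\ell$ let $|V_i|=k+1$, let $G_i$ be the complete graph on $V_i$, $e_i=N$, and let $\varphi_i$ be the coefficient of the top form of $\Lambda(E_{V_i})$; this is a cocycle. The union $V$ of the $V_i$ has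
\[
1+\sum_{i\le q}(k+\delta_i)+kr=1+k(q+s+r)=kn+1
\]
vertices, and $\sum_ie_i=\frac{k+1}2\cdot kn=Nn$. Let $c_{\mathrm{new}}=G_1\wedge\dots\wedge G_\ell$ with underlying graph $G=\bigcup_i G_i$.

\emph{$c_{\mathrm{new}}$ is a cycle in $F(V)$.} Every edge of $G$ has an endpoint different from $w$, whose degree in $G$ is exactly $k$. So no $G-e$ is $k$-edge-connected.

\emph{The cocycle.} As for trees, the idea is to collapse $V$ step by step, now one $V_j$ at a time. Put $W_0=\{w\}$ and $W_j=V_1\cup\dots\cup V_j$. For an edge $xy\in E_V$ let $j$ be minimal with $x,y\in W_j$. Not both endpoints lie in $W_{j-1}$, so replacing an endpoint in $W_{j-1}$, if there is one, by $w$ gives an edge of $E_{V_j}$. This defines an algebra map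
\[
\theta:\Lambda(E_V)\to\Lambda(E_{V_1}\sqcup\dots\sqcup E_{V_\ell})=\bigotimes_j\Lambda(E_{V_j})
\]
that commutes with $\partial$. Extend each $\varphi_j$ by zero to all degrees different from $e_j$, and put $\psi_{\mathrm{new}}=(\varphi_1\otimes\dots\otimes\varphi_\ell)\circ\theta$ on $\Lambda^{Nn}(E_V)$, where $\varphi_1\otimes\dots\otimes\varphi_\ell$ takes the value $\prod_j\varphi_j(g_j)$ on $g_1\wedge\dots\wedge g_\ell$ with $g_j\in\Lambda(E_{V_j})$. On such a product the derivation $\partial$ is the signed sum of the terms in which one $g_j$ is replaced by $\partial g_j$, and $\varphi_j\circ\partial=0$ for all $j$. Hence $\psi_{\mathrm{new}}\circ\partial=0$.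

Let $G'$ be a graph with $\psi_{\mathrm{new}}(G')\ne0$. Then $\theta$ is injective on the edges of $G'$, and for each $j$ the part of $\theta(G')$ in $E_{V_j}$ is a graph on which $\varphi_j$ does not vanish, so it is $k$-edge-connected. This part is the graph obtained from $G'[W_j]$ by contracting $W_{j-1}$. So Lemma~\ref{lem:glue}, applied to the partition of $W_j$ into $W_{j-1}$ and singletons, shows by induction that all $G'[W_j]$ are $k$-edge-connected. For $j=\ell$ this says that $G'$ is. Thus $\psi_{\mathrm{new}}$ is a cocycle.

As $\theta$ is the identity on the edges inside each $V_j$, we have $\psi_{\mathrm{new}}(c_{\mathrm{new}})=\prod_j\varphi_j(G_j)\ne0$.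

\emph{The tree cocycles vanish on $c_{\mathrm{new}}$.} Let $t$ be a tree on $V$ and suppose $\psi_t(c_{\mathrm{new}})\ne0$. Let $L$ be a minimal node with $|L\cap V_1|\ge2$. Each of the $k+1$ children of $L$ contains at most one element of $V_1$, so $|L\cap V_1|\le k+1$. Each vertex $x\ne w$ of $L\cap V_1$ (there is at least one) has all its $G$-neighbors in $V_1$, and at least $k$ of them in $L$ by Lemma~\ref{lem:cocycle}. Hence $|L\cap V_1|=k+1$, and every such $x$ is adjacent to all other elements of $L\cap V_1$. So $L\cap V_1$ spans a $K_{k+1}$ in $G_1$, contradicting Lemma~\ref{lem:block}(b).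

\emph{Conclusion.} Identify $V$ with $[kn+1]$, and suppose that $\sum_{t\in\mathcal B(V)}x_t\psi_t+y\,\psi_{\mathrm{new}}$ vanishes on all cycles in $F(V)$ of degree $Nn$. Evaluating at $c_{\mathrm{new}}$ gives $y=0$, and then Proposition~\ref{prop:indep} gives $x=0$. Therefore $\dim H_{k,n}\ge|\mathcal B(V)|+1\ge\dim P_{k,n}+1$ by Lemma~\ref{lem:span}.

\emph{The special cases.} The value $\delta=k-2$ is always admissible. If $k\ge3$ is odd, then $k-2,1,1$ is admissible, since $2$ divides $k-1$. The sum is $k$, so $q=3$, $s=1$. If $k\ge4$ is even, take $k/2$ copies of $k-2$. The sum is $k\cdot\frac{k-2}2$, so $q+s=\frac k2+\frac{k-2}2=k-1$. If $k\ge4$ and $k\equiv1\pmod3$, then $k-2,2$ is admissible, since $3$ divides $k-1$. The sum is $k$, so $q=2$, $s=1$.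
\end{proof}

\begin{thebibliography}{9}
\bibitem{SW} \emph{Homology of posets of partitions, graphs, and trees}, \url{http://www.math.miami.edu/~wachs/talks/sfnew.pdf}.
\end{thebibliography}

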